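# Columns of codes: perfectly meager sets and injective sequences

## 1. A set assembled from codes

Let $\mathbb K=2^\omega$ be the Cantor space, $0\in\mathbb K$ the zero sequence, $\mathfrak c=2^{\aleph_0}$, and $Y=\mathbb K\times\mathbb K$, viewed as a family of vertical columns $\{h\}\times\mathbb K$. For a subset $H$ of a Polish space let $IS_\omega(H)$ be the set of all injective sequences $(x_n)_{n<\omega}$ of elements of $H$. Given a set $A$ of sequences, a set $P$ is called $A$-homogeneous if $IS_\omega(P)\subseteq A$. "Perfect" means closed, non-empty and without isolated points.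

Recall that a subset of a Polish space is analytic if it is a projection of a closed subset of its product with $\omega^\omega$, and coanalytic if its complement is analytic. By a textbook theorem there is a universal coanalytic set $\mathcal V\subseteq\mathbb K\times Y^\omega$: it is coanalytic, and every coanalytic subset of $Y^\omega$ is a section $\mathcal V_h$. Fix a homeomorphism $h\mapsto(h^0,h^1)$ of $\mathbb K$ onto $\mathbb K^2$ and put
$$\mathcal U=\{(h,y):(h^0,y)\in\mathcal V\},\qquad A_h=\mathcal U_h .$$
We call $h$ a code of $A_h$. Since $h^1$ plays no role, every coanalytic subset of $Y^\omega$ has $\mathfrak c$ many codes. Let $\{B_\beta:\beta<\mathfrak c\}$ list, possibly with repetitions, all coanalytic $B\subseteq Y^\omega$ for which there is no perfect $B$-homogeneous set. (The list is not empty: $B=\emptyset$ qualifies.)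

The talk turns on a set that grows by one column at a time. Having the columns $\{h_\xi\}\times Z_\xi$ for $\xi<\beta$, with every $Z_\xi$ countable and $0\in Z_\xi$, write
$$C_\beta=\{h_\xi:\xi<\beta\},\qquad H_\beta=\bigcup_{\xi<\beta}\{h_\xi\}\times Z_\xi ,$$
and add a column according to two rules.

1. The new point $h_\beta\notin C_\beta$ is a code of a set $A_{h_\beta}\supseteq IS_\omega(H_\beta)$ that has no perfect homogeneous set.
2. The new countable set $Z_\beta\ni 0$ contains the terms of an injective sequence $(z^\beta_n)_n$ such that $((h_\beta,z^\beta_n))_{n<\omega}\notin B_\beta$.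

Rule 2 can always be obeyed: $\{h_\beta\}\times\mathbb K$ is perfect, so it is not $B_\beta$-homogeneous. Rule 1 can be obeyed exactly when some coanalytic $A\supseteq IS_\omega(H_\beta)$ has no perfect homogeneous set, because such an $A$ has $\mathfrak c$ many codes and $|C_\beta|<\mathfrak c$.

This tower is built to answer the following question, posed in "Infinite Dimensional Perfect Set Theorems" (http://www.renyi.hu/~descript/Matrai_cikkek/Matrai_TAMS.pdf). A set $H\subseteq\mathbb R$ is perfectly meager if $H\cap P$ is meager in $P$ for every perfect $P\subseteq\mathbb R$.

**Problem.** Is there a model of ZFC in which, for every $H\subseteq\mathbb R$, $H$ is perfectly meager if and only if there is an open $A\subseteq\mathbb R^\omega$ such that $IS_\omega(H)\subseteq A$ but no non-empty perfect subset of $\mathbb R$ is $A$-homogeneous?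

Call such an $A$ a witness for $H$. We shall see that having a witness makes a set small, in ZFC. The converse implication always fails, and the tower produces the counterexample. Rule 2 takes care of one half: if the tower reaches height $\mathfrak c$, no $B_\beta$ is a witness for $H_{\mathfrak c}$. The other half is to show that the tower stays small, and this is what rule 1 is for. The code $h_\gamma$ describes a set containing all injective sequences formed from the columns before $\gamma$. If the tower became large at some stage, almost all of its codes would contain all sequences from any prescribed countable part of it; averaging the sets $A_{h_\gamma}$ would then give one witness for the whole large set, and sets with a witness are small.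

## 2. Two ideals, two classes of sets, and the statements

Let $[s]=\{x\in\mathbb K:s\subseteq x\}$ for $s\in2^{<\omega}$, and let $\lambda$ be the fair-coin measure on $\mathbb K$. Throughout, $J$ denotes one of two ideals, "meager" or "Lebesgue-null". On $\mathbb K^k$, $1\le k\le\omega$, $J_k$ is the ideal of meager (respectively $\lambda^k$-null) sets; we write $J$ when $k$ is clear. On a one-point space, in particular on $\mathbb K^0=\{\emptyset\}$, only $\emptyset$ is in $J$. "Positive" means "not in $J$", and "almost all" means "off a set in $J$". A listener who cares only about the Problem may read $J$ as "meager" everywhere.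

**Definition (the class $\mathcal C'$).** For Polish $Y$, $\mathcal C'(Y)$ is the class of all $H\subseteq Y$ for which there is a coanalytic $A\subseteq Y^\omega$ with $IS_\omega(H)\subseteq A$ and no perfect $A$-homogeneous set.

Open sets are coanalytic, so a set with an open witness is in $\mathcal C'$. A set $H$ that contains a perfect set $P$ is not in $\mathcal C'(Y)$: if $A\supseteq IS_\omega(H)$, then $P$ is $A$-homogeneous.

**Definition (the class $\mathcal S$).** $\mathcal S(Y)$ is the class of all $H\subseteq Y$ such that, for both ideals $J$ and every Borel $\varphi:\mathbb K\to Y$ all of whose fibers are in $J$, we have $\varphi^{-1}[H]\in J$.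

A countable $H$ is in $\mathcal S(Y)$, since $\varphi^{-1}[H]$ is then a countable union of fibers. A nonmeager $H\subseteq\mathbb K$ is not in $\mathcal S(\mathbb K)$, as the identity map shows.

**Definition (universally small sets).** A set $H\subseteq\mathbb R$ is universally meager if its preimage under every injective Borel map from a perfect Polish space to $\mathbb R$ is meager. It is universally null if it is null for every atomless Borel probability measure on $\mathbb R$.

Countable sets have both properties. Applying the first definition to the inclusion of a perfect set shows that universally meager sets are perfectly meager.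

**Theorem 1 (ZFC).** $\mathcal C'(Y)\subseteq\mathcal S(Y)$ for every Polish $Y$.

**Theorem 2 (ZFC).** For $Y=\mathbb K\times\mathbb K$ there is $H\in\mathcal S(Y)\setminus\mathcal C'(Y)$.

**Corollary 3 (ZFC).** (i) If $H\subseteq\mathbb R$ and some open (even coanalytic) $A\supseteq IS_\omega(H)$ has no perfect homogeneous set, then $H$ is perfectly meager, and moreover universally meager and universally null. (ii) There is $H\subseteq\mathbb R$ which is perfectly meager, universally meager and universally null, such that every coanalytic (in particular every open) $A\supseteq IS_\omega(H)$ has a perfect $A$-homogeneous set.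

Part (ii) answers the Problem: no. The equivalence fails in every model of ZFC, while by part (i) one of its implications is a theorem of ZFC.

## 3. Witnesses for finite sets, for the integers, and for countable sets

If $H$ is finite then $IS_\omega(H)=\emptyset$, and $A=\emptyset$ is a witness, since $IS_\omega(P)\neq\emptyset$ for every infinite $P$.

For $H=\mathbb Z$ let $A=\{x\in\mathbb R^\omega:|x_0-x_1|>\frac12\}$. It is open and contains $IS_\omega(\mathbb Z)$. A perfect set has two distinct points at distance less than $\frac12$, and an injective sequence starting with them is outside $A$.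

For $H=\mathbb Q$ two coordinates cannot do the job in this way, as $\mathbb Q$ has distinct points that are arbitrarily close. With all coordinates available, every countable set has an open witness. Let $H=\{h_n:n<\omega\}$ and
$$A=\{x\in\mathbb R^\omega:\ \exists n\ \ |x_0-h_n|<|x_{2n+1}-x_{2n+2}|\,\}.\tag{1}$$
This set is open. If $x\in IS_\omega(H)$, then $x_0=h_n$ for some $n$, and $|x_0-h_n|=0<|x_{2n+1}-x_{2n+2}|$; so $x\in A$. Let $P$ be perfect. Choose $x_0\in P\setminus H$, possible because $P$ is uncountable. For $n=0,1,\dots$ in turn choose two distinct points $x_{2n+1},x_{2n+2}\in P$, different from all points chosen before, with $|x_{2n+1}-x_{2n+2}|\le|x_0-h_n|$; they exist because the right side is positive and $P$ has no isolated points. Then $x\in IS_\omega(P)\setminus A$.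

The later terms of $x$ carry a proof that $x_0\notin H$. The escaping sequence is chosen step by step, each choice depending on the earlier ones. Keep this in mind for the game in Section 6.

## 4. Category, measure, and Mycielski's theorem

References such as 16.1 are to Kechris, *Classical Descriptive Set Theory*.

**(F1)** On each $\mathbb K^k$, $J$ is a $\sigma$-ideal with a Borel base (every set in $J$ is contained in a Borel set in $J$), and disjoint families of positive Borel sets are countable. We use two consequences.

Exhaustion: let $W$ be positive Borel and $\mathcal D$ a family of positive Borel subsets of $W$ such that every positive Borel $W'\subseteq W$ contains a member of $\mathcal D$. Then countably many members of $\mathcal D$ cover $W$ up to a Borel set in $J$. Indeed, take a maximal disjoint subfamily of $\mathcal D$. It is countable, and the rest of $W$ is Borel; were it positive, it would contain a member of $\mathcal D$, against maximality. On a one-point space the statement is trivial.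

Hull: for every $X\subseteq\mathbb K$ there is a Borel $U\supseteq X$ such that every Borel $V\subseteq U\setminus X$ is in $J$. Remove from $\mathbb K$ the union of a maximal disjoint family of positive Borel sets disjoint from $X$; this family is countable, so what remains is a Borel set $U\supseteq X$, and a positive Borel $V\subseteq U\setminus X$ would contradict maximality. For instance, $\mathbb K$ is a hull of a set that meets every positive Borel set.

**(F2)** (Kuratowski–Ulam, Fubini; 16.1, 17.25.) For Borel $B\subseteq\mathbb K^k\times\mathbb K^l$, $k,l\le\omega$, the set $\{s:B_s\notin J_l\}$ is Borel, and $B\in J_{k+l}$ if and only if $\{s:B_s\notin J_l\}\in J_k$. Coordinates may be permuted.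

**(F3)** If $\phi:\mathbb K\to Y$ is Borel with fibers in $J$, then $\{t\in\mathbb K^k:\phi(t_i)=\phi(t_j)\}\in J_k$ for $i\neq j$. Indeed, the section of the Borel set $\{(a,b):\phi(a)=\phi(b)\}$ at $a$ is the fiber through $a$, so this set is in $J_2$ by (F2); apply (F2) again to add the other coordinates.

**(F4)** Every analytic subset of $\mathbb K$ is of the form $V\cup V'$ with $V$ Borel and $V'\in J$. If $S$ is Polish and $B\subseteq S\times\mathbb K$ is analytic, then $\{s:B_s\notin J\}$ is analytic (Novikov 29.22 for category, Kondô–Tugué 29.26 for measure).

**(F5)** (Mycielski.) If $E_n\subseteq\mathbb K^n$ has complement in $J_n$ for each $n\ge1$, there is a perfect $Q\subseteq\mathbb K$ such that for all $n\ge1$ every injective $n$-tuple from $Q$ is in $E_n$.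

For category this is 19.1, and the proof is short. Let $E_n\supseteq\bigcap_mO_{n,m}$ with $O_{n,0}\supseteq O_{n,1}\supseteq\cdots$ dense open. Start with $s_\emptyset=\emptyset$. Given $s_\sigma$ for $\sigma\in2^k$, choose $s_{\sigma0},s_{\sigma1}$ to be incompatible extensions of $s_\sigma$ of length at least $k+1$. Then lengthen the $s_\rho$, $\rho\in2^{k+1}$, finitely many times, so that $\prod_i[s_{\rho_i}]\subseteq O_{n,k+1}$ for all distinct $\rho_1,\dots,\rho_n\in2^{k+1}$. Let $\{x_b\}=\bigcap_k[s_{b|k}]$ and $Q=\{x_b:b\in2^\omega\}$. The map $b\mapsto x_b$ is continuous and injective, so $Q$ is perfect. If $b_1,\dots,b_n$ are distinct, then $(x_{b_i})_i\in O_{n,k}$ for all large $k$, hence for all $k$, so it is in $E_n$.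

For measure (Mycielski, *Fund. Math.* 61 (1967)) the proof is as follows. Shrinking the $E_n$, we may assume they are Borel. We construct $s_\sigma\in2^{<\omega}$ for $\sigma\in2^{<\omega}$ and compact sets $K_k\subseteq\prod_{\sigma\in2^k}[s_\sigma]$ of positive measure such that

- (i) $s_{\sigma0},s_{\sigma1}$ are incompatible extensions of $s_\sigma$, and $|s_\sigma|\ge|\sigma|$;
- (ii) if $(x_\rho)_{\rho\in2^{k+1}}\in K_{k+1}$, then $(x_{\sigma^\frown\varepsilon(\sigma)})_{\sigma\in2^k}\in K_k$ for all $\varepsilon:2^k\to2$;
- (iii) for distinct $\sigma_1,\dots,\sigma_n\in2^k$ the projection of $K_k$ to the coordinates $\sigma_1,\dots,\sigma_n$ is contained in $E_n$.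

**Step 1.** *This step carries out the construction.* Let $s_\emptyset=\emptyset$ and let $K_0\subseteq E_1$ be compact of positive measure. Given $K_k$, the density theorem yields a box $R=\prod_{\sigma\in2^k}[r_\sigma]$ with $r_\sigma\supseteq s_\sigma$ and $\lambda(K_k\cap R)>(1-2^{-2^k-1})\lambda(R)$, where $\lambda$ is the product measure. Regard $R\times R$ as the set of points $(x_\rho)_{\rho\in2^{k+1}}$ with $x_{\sigma0},x_{\sigma1}\in[r_\sigma]$. For each $\varepsilon$, the map $(x_\rho)_\rho\mapsto(x_{\sigma^\frown\varepsilon(\sigma)})_\sigma$ carries the normalized measure of $R\times R$ to that of $R$. So the set of points with $(x_{\sigma^\frown\varepsilon(\sigma)})_\sigma\notin K_k$ has relative measure less than $2^{-2^k-1}$. There are $2^{2^k}$ functions $\varepsilon$, so the points satisfying the conclusion of (ii) have relative measure greater than $\frac12$. Remove the null set of points for which some injectively indexed tuple of coordinates fails the relevant $E_n$, or $x_{\sigma0}=x_{\sigma1}$ for some $\sigma$. The rest is covered by the countably many boxes $\prod_\rho[v_\rho]$ in which all $v_\rho$ have the same length $N\ge\max(k+1,\max_\sigma|r_\sigma|)$,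 $v_{\sigma i}\supseteq r_\sigma$ and $v_{\sigma0}\ne v_{\sigma1}$. So it meets one of these boxes in a set of positive measure. Put $s_\rho=v_\rho$ for that box, and let $K_{k+1}$ be a compact subset of the intersection with positive measure.

**Step 2.** *This step reads off $Q$.* Let $\{x_b\}=\bigcap_k[s_{b|k}]$ and $Q=\{x_b:b\in2^\omega\}$. By (i), $b\mapsto x_b$ is continuous and injective, so $Q$ is perfect. Let $b_1,\dots,b_n$ be distinct and fix $k$ with the $b_i|k$ distinct. For $m\ge k$ pick $(x^m_\rho)_\rho\in K_m$. Apply (ii) successively for $j=m-1,\dots,k$, each time with some $\varepsilon:2^j\to2$ satisfying $\varepsilon(b_i|j)=b_i(j)$ for all $i$, which is possible as the $b_i|j$ are distinct. We find that the tuple $(x^m_{b_i|m})_i$ lies in the projection of $K_k$ to the coordinates $b_i|k$, a compact subset of $E_n$ by (iii). As $m\to\infty$, $x^m_{b_i|m}\in[s_{b_i|m}]$ converges to $x_{b_i}$. Hence $(x_{b_i})_i\in E_n$. $\square$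

## 5. Finitely many coordinates, and a large open set without perfect homogeneous sets

Theorem 1 says that from a large set $X$ with $IS_\omega(X)\subseteq A$ one gets a perfect homogeneous set. A natural first attempt is to show that the complement of $A$ is small, and then to apply Mycielski's theorem. For finitely many coordinates this works.

**Example 4.** Let $X\subseteq\mathbb K$ meet every positive Borel set, let $O\subseteq\mathbb K^k$ be Borel, where $1\le k<\omega$, and suppose $IS_\omega(X)\subseteq A=\{x:(x_0,\dots,x_{k-1})\in O\}$. Then there is a perfect $A$-homogeneous set.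

To see this, let $N$ be the Borel set of injective $k$-tuples not in $O$, and suppose that $N\notin J_k$. By (F2) the set of $x_0$ with $N_{x_0}\notin J_{k-1}$ is positive Borel, so it contains some $x_0\in X$. In the same way we find $x_1\in X$ with $N_{(x_0,x_1)}\notin J_{k-2}$, and so on, until $(x_0,\dots,x_{k-1})\in N$. These are distinct points of $X$. As $X$ is infinite, they extend to a sequence in $IS_\omega(X)\setminus A$, a contradiction. So $N\in J_k$, and by (F3) for the identity map the complement of $O$ is in $J_k$. Now (F5) with $E_k=O$ and $E_n=\mathbb K^n$ for $n\ne k$ gives the perfect set.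

With infinitely many coordinates the last step is lost: an open set of sequences with complement in $J_\omega$ need not have a perfect homogeneous set.

**Example 5.** Let $d(a,b)=2^{-\min\{i:a(i)\ne b(i)\}}$ for $a\neq b$ in $\mathbb K$ and $d(a,a)=0$. Let $\{h_n:n<\omega\}$ be an injectively enumerated dense subset of $\mathbb K$, and
$$A_0=\{x\in\mathbb K^\omega:\ \exists n\ \ d(x_0,h_n)<d(x_{2n+1},x_{2n+2})\}.$$
As in Section 3, $A_0$ is open and has no perfect homogeneous set. But its complement is in $J_\omega$ for both ideals. For each $x_0$ there are infinitely many $n$ with $h_n(0)=x_0(0)$, and for these $d(x_0,h_n)\le\frac12$. If in addition $x_{2n+1}(0)\neq x_{2n+2}(0)$ for one such $n$, then $x\in A_0$. A basic open set restricts only finitely many coordinates, so it contains an $x$ for which this happens, and $A_0$ is dense. For fixed $x_0$, the events $x_{2n+1}(0)\ne x_{2n+2}(0)$ are independent with probability $\frac12$, so one of them occurs almost surely, and by Fubini $A_0$ has measure one.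

So "almost all sequences are in $A$" is too weak as a target. In Example 5 the escaping sequences are not generic; they are chosen step by step, each term under a restriction given by its predecessors. A game keeps track of such choices.

## 6. A game of positive sets

Fix $J$. Let $C$ be a one-point space or $C=\mathbb K$, let $U\subseteq C$ be positive Borel, $\phi:\mathbb K\to Y$ Borel with fibers in $J$ ($Y$ Polish), and let $D\subseteq C\times\mathbb K^\omega$ be analytic. Think of $D_c$ as the set of forbidden sequences for the parameter $c$. On $C\times\mathbb K^k$ we use $J_k$ if $C$ is a point and $J_{1+k}$ if $C=\mathbb K$.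

Choose a closed $F\subseteq C\times\mathbb K^\omega\times\omega^\omega$ with projection $D$. For $u\in\omega^n$ put
$$T_u=\Big\{(c,t)\in C\times\mathbb K^n:\ \Big([c|n]\times\prod_{i<n}[t_i|n]\times\mathbb K^{\omega\setminus n}\times[u]\Big)\cap F\ne\emptyset\Big\},$$
where $[c|n]$ is read as $C$ if $C$ is a point, and $[u]=\{w\in\omega^\omega:u\subseteq w\}$. Membership in $T_u$ depends only on $c|n$ and the $t_i|n$, so $T_u$ is clopen. Moreover
$$(c,x,w)\in F\iff (c,x|n)\in T_{w|n}\ \text{ for all }n\ge1.\tag{2}$$
The forward direction is clear, as $(c,x,w)$ itself lies in the boxes. Conversely, the boxes belonging to $(c,x,w)$ form a neighborhood base of that point, so if all of them meet the closed set $F$, then $(c,x,w)\in F$.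

Let $I_n=\{t\in\mathbb K^n:\phi(t_i)\ne\phi(t_j)\ (i<j)\}$, whose complement is in $J$ by (F3), and let $R_u=\{(c,t)\in T_u:t\in I_n\}$, a Borel set.

**Definition (the game $\mathbb G$).** Put $W'_{-1}=U$. In round $n=0,1,\dots$ player I plays $u_n\in\omega$ and a positive Borel set
$$W_n\subseteq(W'_{n-1}\times\mathbb K)\cap R_{(u_0,\dots,u_n)}\subseteq C\times\mathbb K^{n+1},$$
and then player II plays a positive Borel set $W'_n\subseteq W_n$. If I cannot move, I loses. I wins all infinite plays.

So I claims to have a rich supply of initial segments of forbidden sequences, together with the digits $u_n$ of a common reason for being forbidden; II may shrink the supply, and wins if it runs out.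

Two examples, with $C=U$ a point and $\phi=\mathrm{id}$.

Let $D=\{x:x_0=x_1\}$. It is closed; take $F=D\times\{(0,0,\dots)\}$. For $n\ge2$, $t\in T_u$ implies $t_0|n=t_1|n$. In round 1, II replies to $W_1$ with $W_1\cap\{t:t_0|k\ne t_1|k\}$ for some $k$ making this positive; such a $k$ exists because $W_1$ consists of injective pairs, so it is the union of these sets over $k$. After that I has no legal move in round $n$ once $n+1\ge k$. Thus II wins by breaking off.

Let $D=\mathbb K^\omega\setminus A_0$ from Example 5, again with $F=D\times\{(0,0,\dots)\}$. Here I wins: let I play $u_m=0$ and let $W_m$ be the set of all injective $t\in(W'_{m-1}\times\mathbb K)$ (all $t\in\mathbb K$ if $m=0$) with $t_0\ne h_n$ for all $n$ and $d(t_{2n+1},t_{2n+2})\le d(t_0,h_n)$ whenever $2n+2\le m$. Each such $t$ extends to a point of $D$: continue so that $x_{2n+2}=x_{2n+1}$ for the remaining $n$. So $W_m\subseteq R_{(0,\dots,0)}$. It is positive by (F2), because for almost all $(t_0,\dots,t_{m-1})\in W'_{m-1}$ the restriction on $t_m$ is to lie in a non-empty open ball (or there is none) minus finitely many points; and for $m=0$ only countably many points are excluded. This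 strategy is the stepwise choice of Section 3.

Determinacy is the Gale–Stewart theorem: the game is open for II, since II can win only at a finite stage. Indeed, suppose II has no winning strategy. Call a position bad if II has no winning strategy from it. At a bad position where I is to move, I has a legal move, and some move of I leads to a bad position, as otherwise II would have a winning strategy. At a bad position where II is to move, every move of II leads to a bad position. So I can keep the position bad forever, and this is a winning strategy for I.

For positive Borel $W\subseteq C\times\mathbb K^{n+1}$ let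
$$S(W)=\{(c,t)\in C\times\mathbb K^n:\ W_{(c,t)}\notin J_1\},$$
the set of initial segments that can be continued inside $W$ in a positive set of ways. By (F2), $S(W)$ is positive Borel.

**Lemma 6.** If II has a winning strategy $\tau$, then for almost all $c\in U$ there is a perfect $Q\subseteq\mathbb K$ such that $\phi|Q$ is injective and $(c,x)\notin D$ for all $x\in IS_\omega(Q)$.

*Proof.* **Step 1.** *This step selects countably many plays that represent all of $\tau$ up to sets in $J$.* We define countable sets $\Pi_n$ of $n$-round partial plays consistent with $\tau$. For $p\in\Pi_n$ let $u_p\in\omega^n$ and $W'_p\subseteq C\times\mathbb K^n$ be the sequence of integers and II's last set ($W'_p=U$ if $n=0$). Let $\Pi_0=\{\emptyset\}$. For $p\in\Pi_n$ and $j\in\omega$ let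
$$R_{p,j}=(W'_p\times\mathbb K)\cap R_{u_p{}^\frown j}.$$
If $R_{p,j}\in J$, put $N_{p,j}=R_{p,j}$. Otherwise every positive Borel $W\subseteq R_{p,j}$ gives a legal move $(j,W)$ of I after $p$, and $W$ contains the reply of $\tau$ to it. By exhaustion there are countably many moves $(j,W)$ whose replies cover $R_{p,j}$ up to a Borel set $N_{p,j}\in J$. Put the corresponding one-round extensions of $p$ into $\Pi_{n+1}$.

**Step 2.** *This step turns the exceptional sets into conditions on finite tuples, so that Mycielski's theorem applies.* For $n\ge1$ let $E_n$ be the set of $(c,t)\in C\times\mathbb K^n$ with $t\in I_n$ and $(c,t)\notin N_{p,j}$ for all $p\in\Pi_{n-1}$, $j\in\omega$. Its complement is in $J$. By (F2), for almost all $c$ every section $(E_n)_c$ has complement in $J_n$. Fix such a $c\in U$ and take $Q$ from (F5) for the sets $(E_n)_c$. The case $n=2$ shows that $\phi$ is injective on $Q$.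

**Step 3.** *This step shows that a forbidden sequence in $Q$ would produce an infinite play against $\tau$.* Let $x\in IS_\omega(Q)$ and suppose $(c,x,w)\in F$ for some $w$. By (2) and the injectivity of $\phi|Q$, $(c,x|n)\in R_{w|n}$ for $n\ge1$. We find $p_n\in\Pi_n$, each extending the previous one, with $u_{p_n}=w|n$ and $(c,x|n)\in W'_{p_n}$. For $n=0$ this says $c\in U$. Given $p_n$, we have $(c,x|(n+1))\in R_{p_n,w(n)}$. Since $x|(n+1)$ is an injective tuple from $Q$, $(c,x|(n+1))\in E_{n+1}$, so it is not in $N_{p_n,w(n)}$. Hence $R_{p_n,w(n)}\notin J$, and the point lies in one of the replies chosen in Step 1. Let $p_{n+1}$ be the corresponding extension. The union of the $p_n$ is an infinite play consistent with $\tau$. I wins infinite plays, a contradiction. So $(c,x)\notin D$. $\square$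

**Lemma 7.** Suppose I has a winning strategy $\sigma$.

(a) If $C$ is a point and $X\subseteq\mathbb K$ meets every positive Borel subset of $\mathbb K$, there is $x\in X^\omega$ with $\phi\circ x$ injective and $x\in D$.

(b) If $C=\mathbb K$, there is a countably infinite $\tilde D\subseteq\mathbb K$ with $\phi|\tilde D$ injective such that $\{c\in U:\exists x\in IS_\omega(\tilde D)\ (c,x)\in D\}\notin J$.

*Proof.* **Step 1.** *This step selects countably many plays that represent $\sigma$.* We define countable sets $\Sigma_n$ of partial plays consistent with $\sigma$ that end with I's move of round $n$. For $q\in\Sigma_n$ let $u_q\in\omega^{n+1}$ and $W_q\subseteq C\times\mathbb K^{n+1}$ be the sequence of integers and I's last set. Let $\Sigma_0=\{q_0\}$, where $q_0$ is I's first move. For $q\in\Sigma_n$ and a positive Borel $W'\subseteq W_q$ let $q^{W'}$ be the extension of $q$ by II's move $W'$ and the answer of $\sigma$, which exists since $\sigma$ is winning. As $W_{q^{W'}}\subseteq W'\times\mathbb K$, the positive Borel set $S(W_{q^{W'}})$ is contained in $W'$. By exhaustion there is a countable set $succ(q)$ of such extensions with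
$$N_q:=W_q\setminus\bigcup_{q'\in succ(q)}S(W_{q'})\in J .$$
Let $\Sigma_{n+1}=\bigcup_{q\in\Sigma_n}succ(q)$. All $N_q$ are Borel.

The mechanism for both parts is the same: a point of $W_q\setminus N_q$ lies in $S(W_{q'})$ for some $q'\in succ(q)$, so it can be continued, in a positive set of ways, to a point of $W_{q'}$.

**Step 2, for (a).** *This step enlarges the exceptional sets so that finite sequences outside them can be continued outside them.* Let $C$ be a point. Let $\mathcal N_0=\emptyset$, let $\mathcal N_n=\bigcup_{q\in\Sigma_{n-1}}N_q\subseteq\mathbb K^n$ for $n\ge1$, and for $n\ge0$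
$$\mathcal N^*_n=\mathcal N_n\cup\bigcup_{m>n}\{t\in\mathbb K^n:\ \{r\in\mathbb K^{m-n}:t^\frown r\in\mathcal N_m\}\notin J\}.$$
By (F2) these sets are Borel and $\mathcal N_n^*\in J$; in particular $\emptyset\notin\mathcal N_0^*$. If $t\notin\mathcal N^*_n$, then $\{x:t^\frown x\in\mathcal N^*_{n+1}\}\in J_1$. Indeed, the term $m=n+1$ gives $\{x:t^\frown x\in\mathcal N_{n+1}\}\in J_1$. For $m>n+1$ we have $\{r\in\mathbb K^{m-n}:t^\frown r\in\mathcal N_m\}\in J$, so by (F2) almost all $x$ satisfy $\{r'\in\mathbb K^{m-n-1}:t^\frown x^\frown r'\in\mathcal N_m\}\in J$. Countably many sets in $J_1$ have union in $J_1$.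

**Step 3, for (a).** *This step chooses $x$ from $X$, one coordinate at a time.* We choose $q_n\in\Sigma_n$ and $x_n\in X$ with
$$(x_0,\dots,x_{n-1})\in S(W_{q_n})\setminus\mathcal N^*_n,\qquad (x_0,\dots,x_n)\in W_{q_n}\setminus\mathcal N_{n+1}^* .$$
For $n=0$ the first condition holds, since $S(W_{q_0})$ is a positive subset of a one-point space and $\emptyset\notin\mathcal N^*_0$. Given the first condition for $n$, the section of $W_{q_n}\setminus\mathcal N^*_{n+1}$ at $(x_0,\dots,x_{n-1})$ is positive Borel by Step 2, so it contains a point $x_n\in X$. Then $(x_0,\dots,x_n)\notin N_{q_n}$ because $N_{q_n}\subseteq\mathcal N_{n+1}\subseteq\mathcal N_{n+1}^*$. So there is $q_{n+1}\in succ(q_n)$ with $(x_0,\dots,x_n)\in S(W_{q_{n+1}})$, which is the first condition for $n+1$. Let $w=\bigcup_nu_{q_n}$. Then $x|(n+1)\in W_{q_n}\subseteq R_{w|(n+1)}$ for all $n$. By (2), $(x,w)\in F$, so $x\in D$; and $\phi\circ x$ is injective because $x|(n+1)\in I_{n+1}$ for all $n$. This proves (a).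

**Step 4, for (b).** *This step shows that a generic countable set contains all continuations that are needed, for almost all $c$.* Let $C=\mathbb K$. For $(c,d)\in\mathbb K\times\mathbb K^\omega$ consider the following conditions, for all $n$:

- (A) $(c,d_{i_0},\dots,d_{i_n})\notin N_q$ for $q\in\Sigma_n$ and distinct $i_0,\dots,i_n$;
- (B) for $q\in\Sigma_n$ and distinct $i_0,\dots,i_{n-1}$: if $(c,d_{i_0},\dots,d_{i_{n-1}})\in S(W_q)$, then $(c,d_{i_0},\dots,d_{i_{n-1}},d_i)\in W_q$ for some $i\notin\{i_0,\dots,i_{n-1}\}$;
- (C) $\phi(d_i)\neq\phi(d_j)$ for $i\ne j$.

There are countably many conditions, and each is Borel because $N_q$, $W_q$, $S(W_q)$ and $\phi$ are. We claim that almost all $(c,d)$ satisfy them all. For (A) and (C) this is (F2) and (F3). For (B), fix $c,d_{i_0},\dots,d_{i_{n-1}}$ such that the section $B=(W_q)_{(c,d_{i_0},\dots,d_{i_{n-1}})}$ is not in $J_1$. Then almost every sequence of the remaining coordinates has a term in $B$. In the measure case the exceptional set has measure $\lim_m(1-\lambda(B))^m=0$. In the category case $B$ is comeager in some $[s]$, and the exceptional set is contained in the union of $\{\forall i\ d_i\notin[s]\}$,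 which is closed nowhere dense, and $\bigcup_i\{d_i\in[s]\setminus B\}$, which is meager. Now (F2) proves the claim.

**Step 5, for (b).** *This step fixes $\tilde D$ and follows $\sigma$ inside it.* By (F2) fix $d$ such that (A)–(C) hold for almost all $c$, and let $\tilde D=\{d_i:i<\omega\}$. By (C), $d$ is injective, $\tilde D$ is infinite and $\phi|\tilde D$ is injective. The set $S(W_{q_0})$ is a positive subset of $U$. Let $c\in S(W_{q_0})$ be such that (A)–(C) hold. By (B) with $n=0$ there is $i_0$ with $(c,d_{i_0})\in W_{q_0}$. By (A), $(c,d_{i_0})\notin N_{q_0}$, so there is $q_1\in succ(q_0)$ with $(c,d_{i_0})\in S(W_{q_1})$. By (B) there is $i_1\ne i_0$ with $(c,d_{i_0},d_{i_1})\in W_{q_1}$. In general, from $(c,d_{i_0},\dots,d_{i_n})\in W_{q_n}$ with $q_n\in\Sigma_n$ and distinct indices, (A) gives $q_{n+1}\in succ(q_n)$ with $(c,d_{i_0},\dots,d_{i_n})\in S(W_{q_{n+1}})$, and (B) gives a new index $i_{n+1}$ with $(c,d_{i_0},\dots,d_{i_{n+1}})\in W_{q_{n+1}}$. Let $x=(d_{i_n})_n\in IS_\omega(\tilde D)$ and $w=\bigcup_nu_{q_n}$. As $(c,x|(n+1))\in W_{q_n}\subseteq R_{w|(n+1)}$ for all $n$, (2) gives $(c,x,w)\in F$, so $(c,x)\in D$. This holds for almost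 all $c\in S(W_{q_0})$, so the set in (b) is not in $J$. $\square$

In (b) the sequence $x$ depends on $c$, but the countable set $\tilde D$ does not. This uniformity is what Section 8 needs.

## 7. Sets with a witness are small: proof of Theorem 1

Let $A\supseteq IS_\omega(H)$ be coanalytic, let $\varphi:\mathbb K\to Y$ be Borel with fibers in $J$, and suppose $X=\varphi^{-1}[H]\notin J$. We find a perfect $A$-homogeneous set; this proves $\mathcal C'(Y)\subseteq\mathcal S(Y)$.

**Step 1.** *This step arranges that $X$ meets every positive Borel subset of $\mathbb K$.* Let $U$ be a hull of $X$; then $U\notin J$, and $X$ meets every positive Borel subset of $U$. In the category case $U$ is comeager in some $[s]$. Let $V=[s]$. If $B\subseteq V$ is nonmeager Borel, so is $B\cap U$, and hence $X$ meets $B$. Let $g:\mathbb K\to V$ be a homeomorphism. In the measure case let $V=U$ and let $g:\mathbb K\to V$ be a Borel isomorphism carrying $\lambda$ to $\lambda|V/\lambda(V)$, which exists by the isomorphism theorem for atomless measures. In both cases $M\in J$ if and only if $g[M]\in J$, for all $M\subseteq\mathbb K$. So $\varphi\circ g$ has fibers in $J$. The set $g^{-1}[X]=(\varphi\circ g)^{-1}[H]$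 meets every positive Borel $B\subseteq\mathbb K$, because $X$ meets the positive Borel set $g[B]\subseteq V$. Replace $\varphi$ by $\varphi\circ g$ and $X$ by $g^{-1}[X]$.

**Step 2.** *This step uses the game to find a perfect set in the domain.* Play $\mathbb G$ with $C=U$ a point, $\phi=\varphi$ and $D=\{x\in\mathbb K^\omega:\varphi\circ x\notin A\}$, which is analytic as a Borel preimage of an analytic set. If I had a winning strategy, Lemma 7(a) would give $x\in X^\omega$ with $\varphi\circ x$ injective and $x\in D$, so $\varphi\circ x\in IS_\omega(H)\setminus A$, a contradiction. So II has a winning strategy, and Lemma 6 gives a perfect $Q$ with $\varphi|Q$ injective and $\varphi\circ x\in A$ for all $x\in IS_\omega(Q)$.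

**Step 3.** *This step carries the perfect set over to $Y$, although $\varphi$ is only Borel.* The Borel map $\varphi|Q$ is continuous on a dense $G_\delta$ subset of $Q$. That subset is an uncountable Polish space, so it contains a Cantor set $Q'$. Being continuous and injective on the compact set $Q'$, $\varphi$ maps it homeomorphically onto $\varphi[Q']$, which is therefore perfect. Every injective sequence in $\varphi[Q']$ is $\varphi\circ x$ for some $x\in IS_\omega(Q')$, so it is in $A$. Thus $\varphi[Q']$ is $A$-homogeneous. $\square$

## 8. Averaging witnesses

We now have many coanalytic sets $\mathcal U_{f(c)}$ without perfect homogeneous sets, none of which need contain $IS_\omega(H)$, but such that each countable part of $H$ is accepted by almost all of them. We want one witness for $H$.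

The first candidate is $\{y:y\in\mathcal U_{f(c)}\text{ for almost all }c\in U\}$. Suppose a perfect set $P$ is homogeneous for it. Then each single $y\in IS_\omega(P)$ is accepted by almost all $c$, with an exceptional set depending on $y$. But Lemma 7(b) yields rejected sequences that depend on $c$, and this is no contradiction. Since all these sequences come from one countable set $\tilde D$, the remedy is to make $y$ responsible for all injective sequences formed from its terms.

**Lemma 8.** Let $Y$ be Polish, $\mathcal U\subseteq\mathbb K\times Y^\omega$ coanalytic, $f:\mathbb K\to\mathbb K$ Borel, $U\subseteq\mathbb K$ Borel, $X\subseteq U$, $X\notin J$, such that for $c\in X$ the set $\mathcal U_{f(c)}$ has no perfect homogeneous set. Let $H\subseteq Y$ be such that for every countable $E\subseteq H$,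
$$U\setminus\{c:IS_\omega(E)\subseteq\mathcal U_{f(c)}\}\in J.\tag{3}$$
Then $H\in\mathcal C'(Y)$.

*Proof.* **Step 1.** *This step defines the average and checks that it is coanalytic.* Let
$$A^*=\{y\in Y^\omega:\ U\setminus\{c:IS_\omega(\operatorname{ran}y)\subseteq\mathcal U_{f(c)}\}\in J\}.$$
A sequence of elements of $\operatorname{ran}y$ is of the form $y\circ k$ with $k\in\omega^\omega$. So $IS_\omega(\operatorname{ran}y)\subseteq\mathcal U_{f(c)}$ fails if and only if there is $k\in\omega^\omega$ such that $y\circ k$ is injective and $y\circ k\notin\mathcal U_{f(c)}$. As $(c,y,k)\mapsto(f(c),y\circ k)$ is Borel, the failure is analytic in $(y,c)$. The complement of $A^*$ is the set of $y$ for which the section of an analytic subset of $Y^\omega\times\mathbb K$ is positive, so it is analytic by (F4). Thus $A^*$ is coanalytic. By (3) with $E=\operatorname{ran}y$ for $y\in IS_\omega(H)$, we have $IS_\omega(H)\subseteq A^*$.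

**Step 2.** *This step sets up the game for a supposed homogeneous set.* Suppose $P$ is perfect and $A^*$-homogeneous. Let $\psi:\mathbb K\to P$ be an embedding, not necessarily onto. Play $\mathbb G$ with $C=\mathbb K$, this $U$ (positive, since $X\subseteq U$), $\phi=\psi$, and $D=\{(c,x):\psi\circ x\notin\mathcal U_{f(c)}\}$, which is analytic. The fibers of $\psi$ have at most one point.

**Step 3.** *This step excludes a winning strategy of II.* If II has one, then by Lemma 6, for almost all $c\in U$ there is a perfect $Q$ such that $\psi\circ x\in\mathcal U_{f(c)}$ for all $x\in IS_\omega(Q)$. As $X\notin J$, this happens for some $c\in X$. Then $\psi[Q]$ is perfect and $\mathcal U_{f(c)}$-homogeneous, contrary to the assumption on $X$.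

**Step 4.** *This step excludes a winning strategy of I.* If I has one, take $\tilde D$ from Lemma 7(b), and let $y$ enumerate $\psi[\tilde D]$ injectively. Then $y\in IS_\omega(P)\subseteq A^*$, so $IS_\omega(\psi[\tilde D])\subseteq\mathcal U_{f(c)}$ for almost all $c\in U$. But by Lemma 7(b) the set of $c\in U$ for which some $x\in IS_\omega(\tilde D)$ has $\psi\circ x\notin\mathcal U_{f(c)}$ is not in $J$, and for such $c$ the sequence $\psi\circ x\in IS_\omega(\psi[\tilde D])$ is not in $\mathcal U_{f(c)}$. This is a contradiction. As the game is determined, there is no perfect $A^*$-homogeneous set, and $A^*$ shows $H\in\mathcal C'(Y)$. $\square$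

## 9. The tower stays small: proof of Theorem 2

Return to $Y=\mathbb K\times\mathbb K$, to $\mathcal U$, $A_h$, $B_\beta$ and to the two rules of Section 1. Rule 2 alone would not do. If we ignored rule 1 and let the $h_\beta$ run through all of $\mathbb K$, the final set would defeat all $B_\beta$, but it would contain the perfect set $\mathbb K\times\{0\}$ and be useless. Rule 1 prevents this.

**Step 1.** *This step states the recursion.* Let $\beta<\mathfrak c$, with $h_\xi,Z_\xi$ chosen for $\xi<\beta$. If $H_\beta\notin\mathcal C'(Y)$, stop. Otherwise there is a coanalytic $A\supseteq IS_\omega(H_\beta)$ without perfect homogeneous sets. It has $\mathfrak c$ many codes, so choose one, $h_\beta$, outside $C_\beta$; thus $A_{h_\beta}\supseteq IS_\omega(H_\beta)$ has no perfect homogeneous set. Since $\{h_\beta\}\times\mathbb K$ is not $B_\beta$-homogeneous, choose an injective sequence $(z^\beta_n)_n$ in $\mathbb K$ with $((h_\beta,z^\beta_n))_{n<\omega}\notin B_\beta$, and put $Z_\beta=\{0\}\cup\{z^\beta_n:n<\omega\}$.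

In the following two claims, $\beta\le\mathfrak c$ is any ordinal such that all $h_\xi,Z_\xi$ with $\xi<\beta$ have been chosen.

**Claim 9.** If $C_\beta\in\mathcal S(\mathbb K)$, then $H_\beta\in\mathcal S(Y)$.

*Proof.* *The claim reduces the smallness of the tower to that of its set of codes.* Let $\varphi:\mathbb K\to Y$ be Borel with fibers in $J$, and let $\varphi_1$ be its first coordinate. The fibers of $\varphi_1$ need not be in $J$, but the set $B=\{h:\varphi_1^{-1}(h)\notin J\}$ is countable by (F1). The $h_\xi$ are distinct, so at most one column stands over each $h\in B$, and the columns are countable. Therefore $\varphi^{-1}[H_\beta]\cap\varphi_1^{-1}[B]$ is a countable union of fibers of $\varphi$, so it is in $J$. Let $\varphi'(x)=x$ on the Borel set $\varphi_1^{-1}[B]$ and $\varphi'=\varphi_1$ elsewhere. A fiber of $\varphi'$ is contained in the union of a single point and a set $\varphi_1^{-1}(h)$ with $h\notin B$, or in a single point. So $\varphi'$ is Borel with fibers in $J$, and $\varphi^{-1}[H_\beta]\setminus\varphi_1^{-1}[B]\subseteq\varphi'^{-1}[C_\beta]\in J$. $\square$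

**Claim 10.** $C_\beta\in\mathcal S(\mathbb K)$.

*Proof.* *This is where rule 1 is used: a set of codes that is large at some stage would give its own tower a witness.* We use induction on $\beta$. Only maps with fibers in $J$ are considered, and $J$ is a $\sigma$-ideal, so the cases $\beta=0$, $\beta$ successor and $\operatorname{cf}\beta=\omega$ are clear: $C_0=\emptyset$, one point adds one fiber, and a limit of cofinality $\omega$ gives a countable union of earlier preimages.

Let $\operatorname{cf}\beta>\omega$; this includes $\beta=\mathfrak c$, by König's theorem. Suppose that, for one of the two ideals $J$, there is a Borel $f:\mathbb K\to\mathbb K$ with fibers in $J$ and $X=f^{-1}[C_\beta]\notin J$. Let $U\supseteq X$ be a hull of $X$.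

First we verify (3) for $H_\beta$. Let $E\subseteq H_\beta$ be countable. Since $\operatorname{cf}\beta>\omega$, $E\subseteq H_\delta$ for some $\delta<\beta$. Let $B_E=\{c:IS_\omega(E)\subseteq A_{f(c)}\}$, a coanalytic set (as in Step 1 of Lemma 8, with $y$ a fixed enumeration of $E$; if $E=\emptyset$, then $B_E=\mathbb K$). If $c\in X\setminus f^{-1}[C_\delta]$, then $f(c)=h_\gamma$ with $\delta\le\gamma<\beta$, so
$$A_{f(c)}=A_{h_\gamma}\supseteq IS_\omega(H_\gamma)\supseteq IS_\omega(H_\delta)\supseteq IS_\omega(E),$$
and $c\in B_E$. By the induction hypothesis $f^{-1}[C_\delta]\in J$; choose a Borel $G\in J$ containing it. By (F4) the analytic set $U\setminus B_E$ is $V\cup V'$ with $V$ Borel and $V'\in J$. Then $V\setminus G$ is a Borel subset of $U$. It is disjoint from $X$, because every point of $X\setminus G$ lies in $B_E$ and $V\cap B_E=\emptyset$. As $U$ is a hull of $X$, $V\setminus G\in J$. Hence $U\setminus B_E\subseteq(V\setminus G)\cup G\cup V'$ is in $J$, which is (3).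

Next, for $c\in X$ we have $A_{f(c)}=A_{h_\gamma}$ for some $\gamma<\beta$, and this set has no perfect homogeneous set. So Lemma 8 applies and gives $H_\beta\in\mathcal C'(Y)$. By Theorem 1, $H_\beta\in\mathcal S(Y)$. But $\varphi(c)=(f(c),0)$ is Borel with fibers in $J$, and $\varphi^{-1}[H_\beta]\supseteq X\notin J$, because $(h_\gamma,0)\in H_\beta$ for all $\gamma<\beta$. This is a contradiction. $\square$

**Step 2.** *This step finishes the proof by distinguishing how the recursion ends.* If it stops at some $\beta<\mathfrak c$, then $H_\beta\notin\mathcal C'(Y)$, and $H_\beta\in\mathcal S(Y)$ by the claims. So $H=H_\beta$ is as required. If it never stops, let $H=H_{\mathfrak c}$. By the claims for $\beta=\mathfrak c$, $H\in\mathcal S(Y)$. If $H$ were in $\mathcal C'(Y)$, then $IS_\omega(H)\subseteq B_\beta$ for some $\beta<\mathfrak c$. But $((h_\beta,z^\beta_n))_n\in IS_\omega(H)\setminus B_\beta$, a contradiction. So $H\in\mathcal S(Y)\setminus\mathcal C'(Y)$ in this case too. $\square$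

## 10. From the Cantor square to the line: proof of Corollary 3

**Step 1.** *This step lets us test meagerness in an arbitrary perfect Polish space by maps from $\mathbb K$.* Let $Z$ be a non-empty perfect Polish space. Remove from $Z$ the boundaries of the members of a countable base, and a countable dense set $\Delta$. We have removed countably many closed nowhere dense sets (points are nowhere dense, as $Z$ is perfect), so the rest $Z_0$ is a dense $G_\delta$ set. It is Polish and zero-dimensional. A compact $L\subseteq Z_0$ has empty interior in $Z_0$: if $\emptyset\ne O\cap Z_0\subseteq L$ with $O$ open in $Z$, then, since $O\cap Z_0$ is dense in $O$ and $L$ is closed in $Z$, $O\subseteq L\subseteq Z_0$, contradicting $O\cap\Delta\ne\emptyset$. By the Alexandrov–Urysohn theorem, $Z_0$ is homeomorphic to $\omega^\omega$. The same applies to $\mathbb K$. So there are dense $G_\delta$ sets $Z_0\subseteq Z$, $K_0\subseteq\mathbb K$ and a homeomorphism $\psi:K_0\to Z_0$, and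
$$\text{if } M\subseteq Z \text{ and } \psi^{-1}[M] \text{ is meager in } \mathbb K, \text{ then } M \text{ is meager in } Z.\tag{4}$$
Indeed, $\psi^{-1}[M]$ is then meager in the dense subspace $K_0$, because the trace of a closed nowhere dense set on a dense subspace is nowhere dense there. So $M\cap Z_0$ is meager in $Z_0$, hence in $Z$, and $Z\setminus Z_0$ is meager.

**Step 2.** *This step proves (i).* Let $H\in\mathcal C'(\mathbb R)$; by Theorem 1, $H\in\mathcal S(\mathbb R)$. Let $\theta:Z\to\mathbb R$ be Borel and injective, with $Z$ a non-empty perfect Polish space. Put $\varphi=\theta\psi$ on $K_0$, and let $\varphi$ agree off $K_0$ with a fixed injective Borel map $\mathbb K\to\mathbb R$. Then $\varphi$ is Borel with fibers of at most 2 points, so $\varphi^{-1}[H]\supseteq\psi^{-1}[\theta^{-1}[H]]$ is meager. By (4), $\theta^{-1}[H]$ is meager in $Z$. So $H$ is universally meager. With $\theta$ the inclusion of a perfect set, $H$ is perfectly meager. For an atomless Borel probability $\mu$ on $\mathbb R$ let $\varphi:\mathbb K\to\mathbb R$ be a Borel isomorphism carrying $\lambda$ to $\mu$. Then $\varphi^{-1}[H]$ is null, that is, $\mu(H)=0$. So $H$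 is universally null.

**Step 3.** *This step shows that a copy in $\mathbb R$ of the set from Theorem 2 is small.* Let $Y=\mathbb K\times\mathbb K$, $H\in\mathcal S(Y)\setminus\mathcal C'(Y)$, and let $e:Y\to\mathbb R$ be an embedding onto the Cantor ternary set $T$. With $Z,\psi,\theta$ as above, put
$$\varphi(z)=\begin{cases}e^{-1}(\theta\psi(z))&\text{if }z\in K_0\text{ and }\theta\psi(z)\in T,\\(z,z)&\text{otherwise.}\end{cases}$$
Both pieces are injective, so $\varphi$ is Borel with fibers of at most 2 points. Hence $\varphi^{-1}[H]$ is meager, and it contains $\psi^{-1}[\theta^{-1}[e[H]]]$. As in Step 2, $e[H]$ is universally meager and perfectly meager. For an atomless $\mu$ use the same formula with $K_0=\mathbb K$, $\theta=\mathrm{id}$ and $\psi:\mathbb K\to\mathbb R$ a Borel isomorphism carrying $\lambda$ to $\mu$. Now $\varphi^{-1}[H]$ is null and contains $\psi^{-1}[e[H]]$, so $\mu(e[H])=0$. Thus $e[H]$ is universally null.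

**Step 4.** *This step shows that the copy has no witness.* Let $A\supseteq IS_\omega(e[H])$ be coanalytic. The set $\{y\in Y^\omega:e\circ y\in A\}$ is a continuous preimage of $A$, so it is coanalytic, and it contains $IS_\omega(H)$. Since $H\notin\mathcal C'(Y)$, it has a perfect homogeneous set $P\subseteq Y$. As $P$ is compact, $e[P]$ is perfect, and every injective sequence in $e[P]$ is $e\circ y$ for some $y\in IS_\omega(P)$. So $e[P]$ is $A$-homogeneous. This proves (ii): the set $e[H]$ is perfectly meager, but it has no open witness, and the equivalence in the Problem fails in every model of ZFC. $\square$
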